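# How few nonnegative $k$-spaces can a weighting have?

## 1. Stars and hyperplanes as first candidates

Let $q$ be a prime power and $V$ a vector space of dimension $n$ over $\mathbb F_q$. A subspace of dimension $k$ is a *$k$-space*; $1$-spaces are *points*, $(n-1)$-spaces are *hyperplanes*, and $\mathcal P$ is the set of points. We write
$$[m]=\frac{q^m-1}{q-1}$$
for the number of points of an $m$-space and $\binom{n}{k}_q$ for the Gaussian binomial coefficient, the number of $k$-spaces of an $n$-space ($0$ if $k<0$). Ordinary binomial coefficients do not occur. Always $1\le k<n$.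

A *weighting* is a function $f:\mathcal P\to\mathbb R$. For a subspace $X$ put $f(X)=\sum_{x\subseteq X}f(x)$, the sum over the points of $X$. A $k$-space $S$ is *nonnegative* if $f(S)\ge0$, and $Y$ is the set of nonnegative $k$-spaces. If the total weight $f(V)$ is $0$, how small can $Y$ be?

To make $Y$ small, put all the positive weight in one place. There are two natural ways.

*One heavy point.* Let $f(p)=[n]-1$ and $f=-1$ at the other $[n]-1$ points. A $k$-space through $p$ has weight $[n]-1-([k]-1)=[n]-[k]>0$; any other has weight $-[k]<0$. So $Y$ is the *star* $\mathrm{st}(p)$, the set of all $k$-spaces through $p$, and $|Y|=\binom{n-1}{k-1}_q$.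

*One heavy hyperplane.* Let $f=q^{n-1}$ on a hyperplane $H$ and $f=-[n-1]$ on the $q^{n-1}$ points off $H$; the total is $0$. A $k$-space inside $H$ has positive weight. A $k$-space not inside $H$ has $[k-1]$ points in $H$ and $q^{k-1}$ off $H$, so its weight is
$$[k-1]q^{n-1}-q^{k-1}[n-1]=\frac{q^{k-1}-q^{n-1}}{q-1}<0 .$$
So $Y$ is the set of all $k$-spaces in $H$, and $|Y|=\binom{n-1}{k}_q$.

The first guess is therefore
$$|Y|\ \ge\ \min\Big\{\binom{n-1}{k-1}_q,\ \binom{n-1}{k}_q\Big\},$$
attained only by these families. Let us test it.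

*$k=1$.* The minimum is $\binom{n-1}{0}_q=1$. Some point has $f\ge0$ because the total is $0$. If $|Y|=1$, then $Y$ is the star of a point.

*$k=n-1$.* The minimum is $\binom{n-1}{n-1}_q=1$. Each point lies on $[n-1]$ hyperplanes, so $\sum_Hf(H)=[n-1]f(V)=0$ and some hyperplane is nonnegative. If $|Y|=1$, then $Y$ is the family of all $(n-1)$-spaces in one hyperplane.

*Lines of $\mathbb F_2^5$.* Here $n=5$, $k=2$, $q=2$: there are $31$ points, lines have $3$ points, each point is on $15$ lines, and there are $155$ lines. The guess is $\min\{15,35\}=15$. We try other shapes.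

* Weight $28$ on the three points of a line $L$ and $-3$ on the other $28$ points. A line meeting $L$ in one point has weight $28-6>0$, a line missing $L$ has weight $-9$. So $|Y|=1+3\cdot14=43$.
* Weight $24$ on a plane ($7$ points) and $-7$ on the other $24$ points. A line meeting the plane in one point has weight $24-14>0$. The lines disjoint from the plane number $2^{6}=64$, so $|Y|=155-64=91$.
* The negative of the previous weighting: now exactly the lines disjoint from the plane are nonnegative, and $|Y|=64$.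

Nothing beats $15$. The guess is right for all $q$ and all $1\le k<n$. It was posed as a conjecture in "The Manickam-Miklós-Singhi Conjecture for Vector Spaces" (http://math.ihringer.org/talks/mms_irsee_2014.pdf), and these notes prove it.

## 2. Averaging over spreads, and the hole that appears when $k\nmid n$

"Disjoint" subspaces are subspaces that meet trivially. Put
$$\mathcal K=\{k\text{-spaces}\},\qquad M=|\mathcal K|=\binom nk_q,\qquad F(S)=f(S)\ \ (S\in\mathcal K).$$

**Definition (spread).** A *spread* is a set of $k$-spaces that partitions the points of $V$.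

If $k\mid n$, spreads exist: view $V$ as $\mathbb F_{q^k}^{\,n/k}$ and take its $1$-dimensional $\mathbb F_{q^k}$-subspaces. For example $\mathbb F_2^4=\mathbb F_4^2$ has a spread of $5$ lines, which partition its $15$ points.

Suppose $\mathcal S$ is a spread, so $|\mathcal S|=[n]/[k]$. For $g\in GL(V)$ the weights of the members of $g\mathcal S$ add up to $f(V)=0$, so $g\mathcal S$ contains a member of $Y$. If $g$ is uniformly random, each $gS$ is a uniformly random $k$-space, so the expected number of members of $Y$ in $g\mathcal S$ is $\frac{[n]}{[k]}\cdot\frac{|Y|}{M}$. This is at least $1$, so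
$$|Y|\ge M\frac{[k]}{[n]}=\binom{n-1}{k-1}_q .$$
In $\mathbb F_2^4$ this gives $|Y|\ge 7$, and both the $7$ lines through a point and the $7$ lines of a plane attain it.

In the case $n=2k$ we also get the equality statement. Here $[2k]/[k]=q^k+1$ and $\binom{2k-1}{k-1}_q=\binom{2k-1}{k}_q$. If $|Y|$ equals this number, the expectation is exactly $1$, so every $g\mathcal S$ contains exactly one member of $Y$. By a choice of bases, $GL(V)$ is transitive on ordered pairs of disjoint $k$-spaces of $V$, so every disjoint pair lies in some $g\mathcal S$. Hence $Y$ contains no disjoint pair: it is an intersecting family of size $\binom{2k-1}{k-1}_q$. We use the classification theorem, by Godsil–Newman (Combinatorica 26 (2006) 431–443) or Tanaka (J. Combin. Theory Ser. A 113 (2006) 903–910): for $n=2k$, such a family consists of all $k$-spaces through a point or of all $k$-spaces in a hyperplane. (For $k=1$ this is trivial.) **So the guess holds, with its equality statement, when $n=2k$.**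

Where does this stop? If $k\nmid n$ there is no spread: a spread forces $[k]\mid[n]$, that is, $q^k-1\mid q^n-1$, that is, $k\mid n$. Already for lines of $\mathbb F_2^5$ we cannot partition $31$ points into triples. The best replacement is a partition with a hole. Put
$$d=n-k .$$

**Lemma 1.** Let $n\ge 2k$, $f(V)=0$, $\dim W=d$ and $f(W)\le0$. Then at least $q^{(k-1)d}$ nonnegative $k$-spaces are disjoint from $W$.

*Proof.* We partition the points outside $W$ into $k$-spaces. Since $k\le d$, we may identify $W$ with the field $\mathbb F_{q^d}$ and $V$ with $B\oplus W$, where $B$ is a copy of a $k$-dimensional $\mathbb F_q$-subspace of $\mathbb F_{q^d}$. For $w\in\mathbb F_{q^d}$ let $S_w=\{(b,wb):b\in B\}$. These are $q^d$ $k$-spaces disjoint from $W=\{(0,c)\}$. A vector $(b,c)$ with $b\ne0$ lies in $S_w$ only for $w=c/b$. So the $S_w$ partition the points outside $W$.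

The $k$-spaces disjoint from $W$ are the graphs of linear maps $B\to W$, so there are $q^{kd}$ of them. The stabilizer of $W$ in $GL(V)$ is transitive on them: take the identity on $W$ together with any isomorphism between two complements. For $g$ uniform in this stabilizer, $\sum_wF(gS_w)=f(V)-f(W)=-f(W)\ge0$, so some $gS_w$ is nonnegative. If $\#$ is the number of nonnegative $k$-spaces disjoint from $W$, the expected number of nonnegative $gS_w$ is $q^d\cdot\#/q^{kd}$, and it is at least $1$. $\square$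

In $\mathbb F_2^5$ with $k=2$: $W$ is a plane, and $8$ lines partition the $24$ points outside it. The average of $f(W)$ over all $d$-spaces is $0$, so some $W$ has $f(W)\le0$, and $|Y|\ge8$ follows. We wanted $15$. In general, for $n\ge2k$, the lemma gives $|Y|\ge\nu N$, where
$$N=\binom{n-1}{k-1}_q=\prod_{i=1}^{k-1}\frac{q^{d+i}-1}{q^i-1},\qquad
\nu=\frac{q^{(k-1)d}}{N}=\prod_{i=1}^{k-1}\frac{1-q^{-i}}{1-q^{-(d+i)}} .\tag{1}$$
For $k\ge2$ we have $\nu<1$: the argument never sees the $k$-spaces that meet the hole, and a constant factor is lost. Note however that $\nu$ is bounded below: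
$$\nu>\prod_{i\ge1}(1-2^{-i})>0.288 \quad(k\ge 2).\tag{2}$$
Indeed the first six factors have product greater than $0.2933$, and the rest is at least $1-\sum_{i\ge7}2^{-i}=\frac{63}{64}$; and $0.2933\cdot\frac{63}{64}>0.288$. Lemma 1 will return as a tool.

## 3. Theorem A, a gap theorem, and the reduction to $n\ge2k+1$

**Theorem A.** Let $1\le k<n$ and $\sum_xf(x)=0$. Then
$$|Y|\ge\min\Big\{\binom{n-1}{k-1}_q,\binom{n-1}{k}_q\Big\},$$
with equality if and only if $Y$ is the set of all $k$-spaces through a point, or of all $k$-spaces in a hyperplane, and this family has size equal to the minimum.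

**Theorem B (gap).** Let $k\ge1$, $n\ge2k+1$, $\sum f=0$ and $N=\binom{n-1}{k-1}_q$. Either $Y\supseteq\mathrm{st}(p)$ for some point $p$, or $|Y|>\frac{51}{50}N$. Dually, if $k<n\le2k-1$, either $Y$ contains all $k$-spaces of some hyperplane, or $|Y|>\frac{51}{50}\binom{n-1}{k}_q$.

**Corollary C.** Theorem A holds under the weaker hypothesis $\sum f\ge0$. The bound is attained for all $k<n$.

Two quoted special cases, for $\sum f=0$: if $k\mid n$, then $|Y|\ge\binom{n-1}{k-1}_q$ and the smallest possible $Y$ is an intersecting family of maximum size (Manickam and Singhi, 1988); if $n\ge3k$, then $|Y|\ge\binom{n-1}{k-1}_q$ with equality if and only if $Y$ is a star (Chowdhury, Sarkis, Shahriari, 2014). Neither is used below.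

The following identities are used throughout:
$$[a+b]=[a]+q^a[b],\qquad [a][b]-q[a-1][b-1]=[a+b-1],$$
$$\binom mj_q-\binom{m-1}{j-1}_q=q^j\binom{m-1}j_q,\qquad \frac{[a]}{[b]}\le q^{a-b}\ \ (a\le b).$$
The second follows from $(q^a-1)(q^b-1)-q(q^{a-1}-1)(q^{b-1}-1)=(q-1)(q^{a+b-1}-1)$. In the third, both sides count the $j$-spaces of an $m$-space that miss a fixed point. The fourth says $(q^a-1)q^b\le(q^b-1)q^a$. We also use $\binom mj_q=\frac{[m]}{[j]}\binom{m-1}{j-1}_q=\frac{[m]}{[m-j]}\binom{m-1}j_q$.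

**Corollary C from Theorem A.** Let $f'=f-\frac1{[n]}\sum f$. It has total $0$ and $f'\le f$, so its nonnegative $k$-spaces form a set $Y'\subseteq Y$. Hence $|Y|\ge|Y'|\ge\min$. Equality forces $Y=Y'$, and Theorem A applies to $Y'$; conversely, a family of the stated kind whose size is the minimum gives equality. The weightings of Section 1 show that both families occur for all $k<n$, so the bound is attained. (The extremal $Y$ are thus exactly: all stars if $n>2k$; all hyperplane families if $n<2k$; both types if $n=2k$.) Theorem B extends to $\sum f\ge0$ in the same way, since $Y'\subseteq Y$.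

**Duality: the case $n<2k$ from the case $n\ge 2k+1$.** The purpose is to halve the range. Define a weighting $f^*$ on the points of the dual space $V^*$, which are the hyperplanes of $V$, by $f^*(H)=f(H)$. Its total is $[n-1]\sum f=0$. Let $S\in\mathcal K$. A point of $S$ lies on all $[n-k]$ hyperplanes containing $S$; a point outside $S$ lies on $[n-k-1]$ of them. So
$$\sum_{H\supseteq S}f(H)=\big([n-k]-[n-k-1]\big)f(S)+[n-k-1]f(V)=q^{n-k-1}F(S).$$
Hence the nonnegative $(n-k)$-spaces of $V^*$ for $f^*$ are exactly the $S^\perp$ with $S\in Y$. The $k$-spaces inside a hyperplane $H$ correspond to the $(n-k)$-spaces of $V^*$ through the point $H$, and $\binom{n-1}{(n-k)-1}_q=\binom{n-1}k_q$. If $n\le2k-1$, then $n\ge2(n-k)+1$. So the dual half of Theorem B is its first half for $(n,n-k)$.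

**Theorem A from Theorem B.** The case $n=2k$ was done in Section 2. Let $n\ge2k+1$. Then $\binom{n-1}k_q=N\frac{[n-k]}{[k]}>N$, so the minimum is $N=|\mathrm{st}(p)|$. By Theorem B either $Y\supseteq\mathrm{st}(p)$ or $|Y|>N$; in both cases $|Y|\ge N$, and $|Y|=N$ forces $Y=\mathrm{st}(p)$. Conversely a family of the stated kind whose size is the minimum gives equality. For $n<2k$ the same argument works with hyperplane families, since then $\binom{n-1}k_q<\binom{n-1}{k-1}_q$.

**Trivial cases of Theorem B.** If $f=0$, then $Y=\mathcal K$ contains a star. If $k=1$, some point is nonnegative, and it is its own star.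

**So it remains to prove the first half of Theorem B for $k\ge2$, $n\ge2k+1$, $f\ne0$.** From now on this is assumed, so $d=n-k\ge k+1$. We also put $r=n-2k=d-k\ge1$.

## 4. A star that is not full misses a fixed proportion

Here Lemma 1 pays off. Let $y_p=|Y\cap\mathrm{st}(p)|$.

**Lemma 2.** For each point $p$, either $\mathrm{st}(p)\subseteq Y$, or $y_p\le|Y|-q^{(k-1)d}$.

*Proof.* Suppose $S_0\ni p$ and $F(S_0)<0$. We look for a $d$-space $W\supseteq S_0$ of negative weight. Average over all $d$-spaces $W\supseteq S_0$: each of the $[n]-[k]$ points outside $S_0$ lies in $W$ with probability $\frac{[d]-[k]}{[n]-[k]}$, and these points have total weight $-F(S_0)$. So the average of $f(W)$ is $F(S_0)\big(1-\frac{[d]-[k]}{[n]-[k]}\big)<0$, and some $W\supseteq S_0$ has $f(W)<0$. By Lemma 1 at least $q^{(k-1)d}$ members of $Y$ are disjoint from $W\ni p$, so they do not pass through $p$. $\square$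

**Standing assumption (for contradiction).** $|Y|\le\gamma N$ with $1\le\gamma\le\frac{51}{50}$, and no star is contained in $Y$. By Lemma 2, $y_p\le|Y|-\nu N$ for all $p$, with $\nu$ as in (1).

So a small $Y$ containing no star also has no point $p$ with nearly all of $Y$ passing through $p$. The plan is to contradict this by showing that the weight of a small $Y$ *must* concentrate.

## 5. Two matrices on $k$-spaces and their eigenvalues

We work in $\mathbb R^{\mathcal K}$ with its standard inner product.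

**Definition (Grassmann scheme).** The *Bose–Mesner algebra* of the Grassmann scheme is the set of real matrices $B$ indexed by $\mathcal K$ for which $B(S,S')$ depends only on $\dim(S\cap S')$.

**Textbook facts ($n\ge2k$).** There is an orthogonal decomposition $\mathbb R^{\mathcal K}=V_0\oplus V_1\oplus\dots\oplus V_k$ such that each $B$ in the algebra acts on each $V_i$ as a scalar. Moreover $V_0\oplus\dots\oplus V_i$ is the image of the incidence map from functions on $i$-spaces, $g\mapsto\big(S\mapsto\sum_{T\subseteq S}g(T)\big)$. In particular $V_0$ consists of the constants. We need two matrices.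

* The Grassmann graph $A$: $A(S,S')=1$ if $\dim(S\cap S')=k-1$, else $0$. Its eigenvalue on $V_i$ is $q^{i+1}[k-i][d-i]-[i]$ (Brouwer–Cohen–Neumaier, *Distance-Regular Graphs*, Thm 9.3.3).
* The disjointness matrix $D$: $D(S,S')=1$ if $S\cap S'=0$, else $0$. Its eigenvalue on $V_i$ is $(-1)^i\kappa_i$ with $\kappa_i=q^{i(i-1)/2+k(k-i)}\binom{d-i}{k-i}_q$ (Delsarte, J. Combin. Theory Ser. A 20 (1976); Godsil–Meagher, *Erdős–Ko–Rado Theorems: Algebraic Approaches*, Ch. 9).

Let $C(S,S')$ be the number of common $(k-1)$-subspaces of $S$ and $S'$, so $C=A+[k]\,\mathrm{Id}$. Since $[k]-[i]=q^i[k-i]$, the eigenvalue of $C$ on $V_i$ is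
$$\theta_i=q^i[k-i]\big(q[d-i]+1\big)=q^i[k-i][d-i+1],$$
and the second identity of Section 3 gives
$$\theta_i-\theta_{i+1}=q^i\big([k-i][d-i+1]-q[k-i-1][d-i]\big)=q^i[n-2i].\tag{3}$$

For $D$: $\kappa_{i+1}/\kappa_i=q^{i-k}[k-i]/[d-i]\le1$, so the $\kappa_i$ are nonincreasing. Put
$$N_0=\kappa_0,\qquad\lambda=\kappa_1,\qquad\varepsilon=\frac{\kappa_2}{\kappa_1}=q^{1-k}\frac{[k-1]}{[d-1]}\le1 .$$
From $N_0=\lambda q^k\frac{[d]}{[k]}$, $M=N\frac{[n]}{[k]}$ and $[k]+q^k[d]=[n]$ we get
$$\frac{N_0+\lambda}{M}=\frac{\lambda}{N}.\tag{4}$$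

*Example.* For lines of $\mathbb F_2^5$, $D$ has eigenvalues $112,-12,2$ and $C$ has $45,14,0$. Two distinct lines are disjoint or meet in a point, so $J-D=C-2\,\mathrm{Id}$, where $J$ is the all-ones matrix; on $V_0,V_1,V_2$ this reads $155-112=43$, $12=14-2$, $-2=0-2$, as it should.

**The incidence map from points.** Let $(Ug)(S)=\sum_{x\subseteq S}g(x)$ and $n_i=\binom{n-i}{k-i}_q$, the number of $k$-spaces containing a given $i$-space; $n_1=N$. The entry of $U^TU$ at $(x,y)$ is the number of $k$-spaces containing $x$ and $y$, so $U^TU=(n_1-n_2)\mathrm{Id}+n_2J$. On functions of sum zero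
$$U^TU=K\,\mathrm{Id},\qquad K=n_1-n_2=q^{k-1}\binom{n-2}{k-1}_q .\tag{5}$$
$U$ sends constants to constants and sum-zero functions to sum-zero functions, so $V_1=\{Ug:\sum g=0\}$. By (5), the orthogonal projection to $V_1$ of a sum-zero vector $u$ is $\frac1KUU^Tu$, and its squared norm is $\frac1K\|U^Tu\|^2$. Also
$$\frac KN=q^{k-1}\frac{[d]}{[n-1]}=1-\frac{[k-1]}{[n-1]},\qquad e:=\frac{[k-1]}{[n-2]}=\frac{\varepsilon}{1+\varepsilon};\tag{6}$$
the last equality holds because $[n-2]=[k-1]+q^{k-1}[d-1]$.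

One eigenvalue can be seen by hand, and the count will be needed again. *Fix $S$; each point outside $S$ lies on exactly $\lambda$ $k$-spaces disjoint from $S$.* Indeed the stabilizer of $S$ is transitive on the $[n]-[k]=q^k[d]$ points outside $S$, and the $N_0$ $k$-spaces disjoint from $S$ have $[k]$ points each, so the number is $N_0[k]/(q^k[d])=\lambda$. Thus for $\sum g=0$, $(DUg)(S)=\lambda\sum_{x\not\subseteq S}g(x)=-\lambda (Ug)(S)$.

## 6. Second moments, and why they stop at $N/(1+\eta)$

We have $F=Uf\in V_1$ and $\|F\|^2=K\sum f^2>0$. Split it into positive and negative parts: $F=\varphi-\psi$ with $\varphi,\psi\ge0$, $\varphi\psi=0$. Put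
$$s=\sum\varphi=\sum\psi>0,\qquad m=\sum\varphi^2,\qquad\mu=\frac{mN}{s^2}.$$
Let $\varphi_i$ be the projection of $\varphi$ to $V_i$, $p_i=\|\varphi_i\|^2$, and
$$p_0=\frac{s^2}M=\frac{[k]}{[n]}\frac{s^2}N,\qquad R=\sum_{i\ge2}p_i .$$

**An identity for mixed quadratic forms.** Its purpose is to turn "$\varphi$ and $\psi$ have disjoint supports" into spectral information. Since $F\in V_1$, $\varphi_i=\psi_i$ for $i\ne1$. From $\langle\varphi,\psi\rangle=0$ we get $\langle\varphi_1,\psi_1\rangle=-p_0-R$. So if $B$ in the Bose–Mesner algebra has eigenvalues $\beta_i$,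
$$\langle\varphi,B\psi\rangle=(\beta_0-\beta_1)p_0-\sum_{i\ge2}(\beta_1-\beta_i)p_i .\tag{7}$$

**Taking $B=C$: the part of $\varphi$ outside $V_0\oplus V_1$ is small.** $C$ has nonnegative entries, so $\langle\varphi,C\psi\rangle\ge0$. By (3) $\theta_0-\theta_1=[n]$, and $\theta_1-\theta_i\ge\theta_1-\theta_2=q[n-2]$ for $i\ge2$. So
$$R\le\frac{[n]}{q[n-2]}\,p_0=\zeta\frac{s^2}N,\qquad\zeta:=\frac{[k]}{q[n-2]} .\tag{8}$$

**Taking $B=D$: the supports in $Y$ nearly intersect.** Let $\Delta=\langle\varphi,D\varphi\rangle\ge0$. As $DF=-\lambda F$ and $\langle\varphi,F\rangle=m$,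
$$\Delta=\langle\varphi,DF\rangle+\langle\varphi,D\psi\rangle=-\lambda m+\langle\varphi,D\psi\rangle .$$
By (7), $\langle\varphi,D\psi\rangle=(N_0+\lambda)p_0+\sum_{i\ge2}(\lambda+(-1)^i\kappa_i)p_i\le(N_0+\lambda)p_0+(\lambda+\kappa_2)R$. By (4) the first term is $\lambda s^2/N$; by (8) the second is at most $\lambda(1+\varepsilon)\zeta s^2/N$. With $\eta:=(1+\varepsilon)\zeta$,
$$0\le\Delta\le\lambda(1+\eta-\mu)\frac{s^2}N .\tag{9}$$

At this point one would like to finish. The support of $\varphi$ lies in $Y$, so Cauchy–Schwarz gives $s^2\le|Y|m$, and (9) gives $\mu\le1+\eta$. Hence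
$$|Y|\ge\frac{s^2}m=\frac N\mu\ge\frac N{1+\eta}.$$
For lines of $\mathbb F_2^5$: $\zeta=\frac3{14}$, $\varepsilon=\frac16$, $\eta=\frac14$, and we get $|Y|\ge12$. This beats the $8$ of Section 2 but is not $15$. Since $\eta>0$ always, the argument never reaches $N$; what is lost is the contribution of $R$, which (8) bounds but does not make vanish.

Under the standing assumption, $s^2\le\gamma Nm$, so we do know
$$\frac1\gamma\le\mu\le1+\eta .\tag{10}$$

The rest of the proof uses the missing information that no star lies in $Y$. We show two conflicting things. First, (9) forces the share of $\varphi$ on each star to be near $0$ or near $1$, and Lemma 2 rules out "near $1$". Second, a *third* moment shows that if all stars have a small share, the inequality $|Y|\le\gamma N$ is impossible.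

## 7. The share of a star is either small or nearly everything

For a point $p$ let $T_p=\sum_{S\ni p}\varphi(S)$ and $\tau_p=T_p/s\in[0,1]$.

**Lemma 3.** $\displaystyle 2\tau_p-2\tau_p^2-\sqrt\varepsilon\Big(\frac1\gamma-\tau_p^2\Big)\le1+\eta-\frac1\gamma .$

*Proof.* Write $\tau=\tau_p$, and let $a,b$ be the restrictions of $\varphi$ to $\mathrm{st}(p)$ and to its complement.

**Step 1: reduce to a cross term.** Members of $\mathrm{st}(p)$ are never disjoint, so $a^TDa=0$; also $b^TDb\ge0$. Hence $\Delta\ge2a^TDb$. Write $a=\frac{\tau s}N\mathbf 1_{\mathrm{st}(p)}+a_\perp$ with $a_\perp$ supported on $\mathrm{st}(p)$ and of sum $0$. For $S\not\ni p$ exactly $\lambda$ members of $\mathrm{st}(p)$ are disjoint from $S$ (Section 5), so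
$$a^TDb=\lambda\tau(1-\tau)\frac{s^2}N+a_\perp^TDb .$$

**Step 2: the error term is small, because $\|Da_\perp\|^2\le\varepsilon\lambda^2\|a_\perp\|^2$.** We bound each spectral component of $a_\perp$. Its $V_0$-component is $0$. Its $V_1$-component has squared norm $\frac1K\sum_xE_x^2$ with $E_x=\sum_{S\ni x}a_\perp(S)$. Here $E_p=0$. For $x\ne p$, a $k$-space through $p$ contains $x$ if and only if it contains the line $L=px$, so $E_x=E_L:=\sum_{S\supseteq L}a_\perp(S)$. Each line through $p$ has $q$ further points, so $\sum_xE_x^2=q\sum_{L\ni p}E_L^2$.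

View $\mathrm{st}(p)$ as the set of $(k-1)$-spaces of $V/p$, whose points are the lines $L\ni p$. Let $U'$ be the incidence map there and $u=U'^Ta_\perp=(E_L)_L$, which has sum $0$. By (5) for $(n-1,k-1)$, $\|U'u\|^2=K'\|u\|^2$ with $K'=q^{k-2}\binom{n-3}{k-2}_q$ (for $k=2$, $U'$ is the identity and $K'=1$). So
$$\|u\|^4=\langle U'u,a_\perp\rangle^2\le K'\|u\|^2\|a_\perp\|^2,\qquad\text{hence}\qquad \sum_LE_L^2\le K'\|a_\perp\|^2.$$
The $V_1$-component therefore has squared norm at most
$$\frac{q\cdot q^{k-2}\binom{n-3}{k-2}_q}{q^{k-1}\binom{n-2}{k-1}_q}\|a_\perp\|^2=\frac{[k-1]}{[n-2]}\|a_\perp\|^2=e\|a_\perp\|^2 .$$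
On $V_1$, $D$ scales norms by $\lambda$; on $V_i$ with $i\ge2$, by at most $\kappa_2=\varepsilon\lambda\le\lambda$. So, using $e=\varepsilon/(1+\varepsilon)$,
$$\|Da_\perp\|^2\le\lambda^2\big(e+(1-e)\varepsilon^2\big)\|a_\perp\|^2=\lambda^2\,\frac{\varepsilon+\varepsilon^2}{1+\varepsilon}\|a_\perp\|^2=\varepsilon\lambda^2\|a_\perp\|^2 .$$

**Step 3: combine with (9).** We have $\|a_\perp\|^2=\|a\|^2-\tau^2s^2/N$ and $\|a\|^2+\|b\|^2=m=\mu s^2/N$. Hence
$$|a_\perp^TDb|\le\lambda\sqrt\varepsilon\,\|a_\perp\|\|b\|\le\frac{\lambda\sqrt\varepsilon}2\big(\|a_\perp\|^2+\|b\|^2\big)=\frac{\lambda\sqrt\varepsilon}2(\mu-\tau^2)\frac{s^2}N .$$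
With $2a^TDb\le\Delta$ and (9): $2\tau(1-\tau)-\sqrt\varepsilon(\mu-\tau^2)\le1+\eta-\mu$. That is,
$$2\tau(1-\tau)+\sqrt\varepsilon\,\tau^2\le1+\eta-\mu(1-\sqrt\varepsilon)\le1+\eta-\frac{1-\sqrt\varepsilon}\gamma,$$
where the last step uses $\mu\ge1/\gamma$. This is the claim. $\square$

We shall use Lemma 3 in this form: if $c\ge\sqrt\varepsilon$ and $\tau_p^2\le1/\gamma$, then replacing $\sqrt\varepsilon$ by $c$ only lowers the left side, so
$$2\tau_p-(2-c)\tau_p^2\le1+\eta-\frac{1-c}\gamma .\tag{11}$$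
For $c<2$ the left side is concave in $\tau_p$. So if (11) fails at both ends of an interval in $[0,\gamma^{-1/2}]$, it fails on the whole interval.

The next lemma gives an upper bound on $\tau_p$, so that only the lower alternative survives.

**Lemma 4.** Put $z=y_p/(\gamma N)$ and $\delta=\gamma(1+\eta)-1$. Then $z\le1-\nu/\gamma$ and
$$\tau_p\le z+\sqrt{\delta z(1-z)} .$$

*Proof.* By the standing assumption $y_p\le|Y|-\nu N\le(\gamma-\nu)N$, which bounds $z$. If $z=0$ then $\tau_p=0$. Otherwise $0<z<1$. With $a,b$ as before, $a$ is supported on at most $y_p$ members of $Y$ and $b$ on at most $\gamma N-y_p$. By Cauchy–Schwarz $\tau_p^2s^2\le y_p\|a\|^2$ and $(1-\tau_p)^2s^2\le(\gamma N-y_p)\|b\|^2$. Divide and add: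
$$\frac{\tau_p^2}z+\frac{(1-\tau_p)^2}{1-z}\le\frac{\gamma N}{s^2}\,m=\gamma\mu\le\gamma(1+\eta) .$$
The left side equals $1+\frac{(\tau_p-z)^2}{z(1-z)}$, because $\tau_p^2(1-z)+(1-\tau_p)^2z=(\tau_p-z)^2+z(1-z)$. So $(\tau_p-z)^2\le\delta z(1-z)$. $\square$

For $\delta<1$ the bound is increasing in $z$ on $[0,\frac34]$: its derivative is $1-\sqrt\delta\,\frac{2z-1}{2\sqrt{z(1-z)}}$, and the fraction is at most $0$ for $z\le\frac12$ and at most $0.58$ for $\frac12\le z\le\frac34$. So we may insert an upper bound for $z$.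

## 8. A third moment that forces concentration

Put $\tau=\max_x\tau_x$. Let $\varphi_1=Uh$ with $\sum h=0$; the proof below shows that $h(x)=(T_x-\text{average})/K$. The obvious way to bound $\tau$ from below is
$$p_1=\langle\varphi,\varphi_1\rangle\le s\max_S\varphi_1(S)\le s[k]\max h .$$
But the factor $[k]$ is fatal. Writing $p_1=(1-\rho)m$ and using $m\ge s^2/(\gamma N)$, this yields only $\tau\ge\frac{[k]}{[n]}+\frac{(1-\rho)K}{[k]\gamma N}$. When $k\ge3$ and $q^{d-1}\ge16$ the right side is at most $\frac1{32}+\frac17<0.21$, whereas Lemmas 3 and 4 will give $\tau<0.21$ in that range (Section 9): no contradiction. The cubes of $\varphi_1$ are better. The sum $\sum_S\varphi_1(S)^3$ can be computed exactly in terms of $\sum_xh(x)^3$ and of cubes of hyperplane sums, and the factor $[k]$ disappears.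

For a hyperplane $H$ let $T_H=\sum_{S\subseteq H}\varphi(S)$, and let $\chi=\max_HT_H/s\le1$. Put
$$\omega=q^{k-1}e,\qquad g=\frac{[k]^2}{[n]},\qquad\rho=\frac{p_0+R}m .$$

**Lemma 5.** Let $\Xi=(1-e)\big(\tau-\frac{[k]}{[n]}\big)+\omega\big(\chi-\frac{[d]}{[n]}\big)$. Then $\rho\le\gamma\big(\frac{[k]}{[n]}+\zeta\big)$, and if $\rho<1$,
$$\Xi\ \ge\ (1-\rho)^2\frac K{\gamma N}-\frac{g\rho}{1-\rho} .$$

The right side decreases in $\rho\in[0,1)$, so an upper bound for $\rho$ may be inserted. In every application below the bound for $\rho$ is less than $1$.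

*Proof.* By (8) and the value of $p_0$, $p_0+R\le\big(\frac{[k]}{[n]}+\zeta\big)\frac{s^2}N$, and $m\ge s^2/(\gamma N)$ by (10). This bounds $\rho$.

**Step 1: describe $G:=\varphi_1$.** By Section 5, $G=Uh$ with $h=\frac1KU^T(\varphi-\varphi_0)$. Since $(U^T\varphi)(x)=T_x$ and $U^T\varphi_0$ is the constant $\overline T=\frac1{[n]}\sum_xT_x=\frac{[k]}{[n]}s$,
$$h(x)=\frac{T_x-\overline T}K,\qquad\sum h=0,\qquad p_1=K\sum h^2=(1-\rho)m .$$
The last equality is $m=p_0+p_1+R$.

**Step 2: pass to cubes by Hölder.** Let $G^+,G^-\ge0$ be the positive and negative parts of $G$. Then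
$$p_1=\langle\varphi,G\rangle\le\sum\varphi G^+\le\Big(\sum\varphi^{3/2}\Big)^{2/3}\Big(\sum(G^+)^3\Big)^{1/3},$$
and $\big(\sum\varphi^{3/2}\big)^2=\big(\sum\varphi^{1/2}\varphi\big)^2\le sm$. So
$$p_1^3\le sm\sum(G^+)^3=sm\Big(\sum G^3+\sum(G^-)^3\Big).\tag{12}$$

**Step 3: the negative part is harmless.** As $T_x\ge0$, $G(S)\ge-[k]\overline T/K=-gs/K$. Where $G<0$ we have $\varphi-G\ge G^-\ge0$, so $\sum(G^-)^2\le\|\varphi-\varphi_1\|^2=m-p_1=\rho m$. Hence $\sum(G^-)^3\le g\frac sK\rho m$.

**Step 4: compute $\sum G^3$.** Let $A_i$ be the sum of $h(x)h(y)h(z)$ over ordered triples of points with $\dim\langle x,y,z\rangle=i$. Then $A_1=\sum h^3$ and $A_1+A_2+A_3=(\sum h)^3=0$. A triple spanning an $i$-space lies in $n_i$ $k$-spaces ($n_3=0$ if $k=2$) and in $[n-i]$ hyperplanes, so with $h(H)=\sum_{x\subseteq H}h(x)$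
$$\sum_SG^3=n_1A_1+n_2A_2+n_3A_3=(n_1-n_3)A_1+(n_2-n_3)A_2,$$
$$\sum_Hh(H)^3=[n-1]A_1+[n-2]A_2+[n-3]A_3=(q^{n-2}+q^{n-3})A_1+q^{n-3}A_2 .$$
The second line gives $A_2=q^{-(n-3)}\sum_Hh(H)^3-(q+1)A_1$. Insert it in the first:
$$\sum_SG^3=\big(n_1-n_2-q(n_2-n_3)\big)\sum h^3+\frac{n_2-n_3}{q^{n-3}}\sum_Hh(H)^3 .$$
Now $n_2-n_3=q^{k-2}\binom{n-3}{k-2}_q$, so $q(n_2-n_3)=q^{k-1}\binom{n-2}{k-1}_q\frac{[k-1]}{[n-2]}=eK$. Thus
$$\sum_SG^3=(1-e)K\sum h^3+\frac{eK}{q^{n-2}}\sum_Hh(H)^3 .$$
By the same count for pairs, $\sum_Hh(H)^2=([n-1]-[n-2])\sum h^2=q^{n-2}\sum h^2$. Bounding each cube by the maximum times the square,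
$$\sum_SG^3\le K\sum h^2\big[(1-e)\max h+e\max_Hh(H)\big]=p_1\big[(1-e)\max h+e\max_Hh(H)\big].$$

**Step 5: translate into $\tau$ and $\chi$.** Clearly $\max h=\frac sK\big(\tau-\frac{[k]}{[n]}\big)$. A $k$-space $S$ has $[k-1]+q^{k-1}$ points in $H$ if $S\subseteq H$, and $[k-1]$ otherwise. So
$$Kh(H)=\sum_{x\subseteq H}T_x-[n-1]\overline T=[k-1]s+q^{k-1}T_H-[n-1]\frac{[k]}{[n]}s=q^{k-1}\Big(T_H-\frac{[d]}{[n]}s\Big),$$
because $[k][n-1]-[k-1][n]=\frac{q^{n-1}-q^{k-1}}{q-1}=q^{k-1}[d]$. Since $\omega=q^{k-1}e$, we obtain $\sum G^3\le p_1\frac sK\Xi$.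

**Step 6: combine.** Insert Steps 3 and 5 and $p_1=(1-\rho)m$ in (12):
$$(1-\rho)^3m^3\le\frac{s^2m^2}K\big[(1-\rho)\Xi+g\rho\big].$$
Divide by $s^2m^2(1-\rho)/K$ and use $\frac{mK}{s^2}=\mu\frac KN\ge\frac K{\gamma N}$. $\square$

In most cases the trivial bound $\chi\le1$ suffices. In one case we need a better one.

**Lemma 6.** $\displaystyle\chi^2\le\frac{[d]}{[n-1]}\Big(\frac1\gamma+\frac{[d-1]}{[r]}\Big(1+\eta-\frac1\gamma\Big)\Big).$

*Proof.* The idea is that the disjointness matrix inside a hyperplane $H$ has its own least eigenvalue, while the form it defines is at most $\Delta$. The $k$-spaces of $H$ form a Grassmann scheme with $n-1\ge2k$ in place of $n$ and $d-1$ in place of $d$. Put $\lambda'=q^{k(k-1)}\binom{d-2}{k-1}_q$, $N'=\binom{n-2}{k-1}_q$, and let $N_0'$, $M'$ be the corresponding valency and number of $k$-spaces. All eigenvalues of the disjointness matrix $D_H$ other than the one on constants are at least $-\lambda'$. With $\varphi_H=\varphi|_H$, whose sum is $T_H$,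
$$\langle\varphi_H,D_H\varphi_H\rangle\ge N_0'\frac{T_H^2}{M'}-\lambda'\Big(\|\varphi_H\|^2-\frac{T_H^2}{M'}\Big)=\lambda'\Big(\frac{T_H^2}{N'}-\|\varphi_H\|^2\Big),$$
by (4) for $H$. As $\varphi\ge0$, the left side is at most $\Delta$. Now use (9), $\|\varphi_H\|^2\le m=\mu s^2/N$, $\lambda/\lambda'=[d-1]/[d-k]=[d-1]/[r]$ and $N'/N=[d]/[n-1]$:
$$\Big(\frac{T_H}s\Big)^2\le\frac{[d]}{[n-1]}\Big(\mu+\frac{[d-1]}{[r]}(1+\eta-\mu)\Big).$$
Since $[d-1]/[r]\ge1$, the right side is nonincreasing in $\mu$, so it is at most its value at $\mu=1/\gamma$. $\square$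

## 9. The contradiction in all cases but the lines of $\mathbb F_2^5$

We have $k\ge2$ and $d\ge k+1\ge3$. If $q^{d-1}<16$, then either $d=3$, $q\in\{2,3\}$, $k=2$, or $d=4$, $q=2$, $k\in\{2,3\}$. So, writing $(q;k,n)$, all cases are: $q^{d-1}\ge16$, or $(2;3,7)$, $(3;2,5)$, $(2;2,6)$, $(2;2,5)$.

Each time the scheme is: Lemma 4 gives an upper bound on all $\tau_p$; (11) then pushes all $\tau_p$ below a small number; this bounds $\Xi$ from above; Lemma 5 bounds $\Xi$ from below by more.

**Case I: $q^{d-1}\ge16$, $\gamma=\frac{51}{50}$.** First the parameters, from $[a]/[b]\le q^{a-b}$: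
$$\zeta\le q^{1-d}\le\tfrac1{16},\quad\varepsilon\le q^{1-d}\le\tfrac1{16},\quad\eta\le\tfrac{17}{256}<0.0665,\quad\tfrac{[k]}{[n]}\le q^{-d}\le\tfrac1{32},$$
$$\tfrac KN\ge1-q^{-d}\ge\tfrac{31}{32},\qquad\omega\le q^{2k-n}\le\tfrac12,\qquad g=\tfrac{(q^k-1)^2}{(q-1)(q^n-1)}\le q^{2k-n}\le\tfrac12 .$$
(For $g$: $(1-q^{-k})^2\le1-q^{-k}\le1-q^{-n}$.)

*Lemma 4.* $\delta\le1.02\cdot1.0665-1<0.088$ and, by (2), $z<1-0.288/1.02<0.718$. So every point has $\tau_p\le0.718+\sqrt{0.088\cdot0.718\cdot0.282}<0.86$.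

*Inequality (11)* with $c=\frac14$ (note $0.86^2<1/\gamma$): $2\tau_p-1.75\tau_p^2<1.0665-\frac34\cdot\frac{50}{51}<0.3313$. The left side exceeds $0.342$ at $0.21$ and $0.42$ at $0.86$, so by concavity no $\tau_p$ lies in $[0.21,0.86]$. Hence $\tau<0.21$.

*Upper bound for $\Xi$.* The maximum $\tau$ is at least the average $\frac{[k]}{[n]}$ of the $\tau_x$, so $\Xi\le\tau+\omega\chi\le0.21+0.5=0.71$.

*Lemma 5.* $\rho\le1.02\cdot\frac3{32}<0.096$, so
$$\Xi\ge\frac{0.904^2\cdot0.96875}{1.02}-\frac12\cdot\frac{0.096}{0.904}>0.722 .$$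
Contradiction.

For the next three cases the parameters are as follows.

| $(q;k,n)$ | $N$ | $\zeta$ | $\varepsilon$ | $\eta$ | $\nu$ | $e$ | $\omega$ | $K/N$ | $g$ |
|---|---|---|---|---|---|---|---|---|---|
| $(2;3,7)$ | $651$ | $\frac7{62}$ | $\frac3{28}$ | $\frac18$ | $\frac{256}{651}$ | $\frac3{31}$ | $\frac{12}{31}$ | $\frac{20}{21}$ | $\frac{49}{127}$ |
| $(3;2,5)$ | $40$ | $\frac4{39}$ | $\frac1{12}$ | $\frac19$ | $\frac{27}{40}$ | $\frac1{13}$ | $\frac3{13}$ | $\frac{39}{40}$ | $\frac{16}{121}$ |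
| $(2;2,6)$ | $31$ | $\frac1{10}$ | $\frac1{14}$ | $\frac3{28}$ | $\frac{16}{31}$ | $\frac1{15}$ | $\frac2{15}$ | $\frac{30}{31}$ | $\frac17$ |

**Case II: $(2;3,7)$, $\gamma=\frac{51}{50}$.** *Lemma 4.* $\delta=1.02\cdot1.125-1=0.1475$ and $z<0.6145$, so $\tau_p\le0.6145+\sqrt{0.1475\cdot0.6145\cdot0.3855}<0.81$. *Inequality (11)* with $c=0.3274>\sqrt\varepsilon$: $2\tau_p-1.6726\tau_p^2\le1.125-0.6726\cdot\frac{50}{51}<0.4657$. The left side exceeds $0.468$ at $0.32$ and $0.52$ at $0.81$, so $\tau<0.32$. *Lemma 6*, with $\frac{[d]}{[n-1]}=\frac{15}{63}$ and $\frac{[d-1]}{[r]}=7$: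
$$\chi^2\le\tfrac{15}{63}\Big(\tfrac{50}{51}+7\big(\tfrac98-\tfrac{50}{51}\big)\Big)<0.4746,\qquad\chi<0.689 .$$
So $\Xi\le\frac{28}{31}\big(0.32-\frac7{127}\big)+\frac{12}{31}\big(0.689-\frac{15}{127}\big)<0.461$. *Lemma 5.* $\rho\le1.02\big(\frac7{127}+\frac7{62}\big)<0.1714$, so
$$\Xi\ge\frac{0.8286^2\cdot(20/21)}{1.02}-\frac{49}{127}\cdot\frac{0.1714}{0.8286}>0.56 .$$
Contradiction.

**Case III: $(3;2,5)$.** Here $\frac{51}{50}N=40.8$, so $|Y|\le\frac{51}{50}N$ means $|Y|\le40$, and we may take $\gamma=1$; then $\delta=\eta=\frac19$. *Lemma 4.* $z\le0.325$, so $\tau_p\le0.325+\sqrt{0.325\cdot0.675/9}<0.49$. *Inequality (11)* with $c=0.2887>\sqrt\varepsilon$: $2\tau_p-1.7113\tau_p^2\le\frac19+0.2887<0.3999$. The left side exceeds $0.404$ at $0.26$ and $0.56$ at $0.49$, so $\tau<0.26$. With $\chi\le1$, $\Xi\le\frac{12}{13}\big(0.26-\frac4{121}\big)+\frac3{13}\big(1-\frac{13}{121}\big)<0.42$. *Lemma 5.* $\rho\le\frac4{121}+\frac4{39}<0.136$, so $\Xi>0.864^2\cdot0.975-0.1323\cdot0.158>0.70$. Contradiction.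

**Case IV: $(2;2,6)$.** Here $\frac{51}{50}N<32$, so again $\gamma=1$ and $\delta=\eta=\frac3{28}$. *Lemma 4.* $z\le\frac{15}{31}<0.484$, so $\tau_p\le 0.484+\sqrt{\frac3{28}\cdot0.484\cdot0.516}<0.65$. *Inequality (11)* with $c=0.2673>\sqrt\varepsilon$: $2\tau_p-1.7327\tau_p^2\le\frac3{28}+0.2673<0.3745$. The left side exceeds $0.380$ at $0.24$ and $0.56$ at $0.65$, so $\tau<0.24$. With $\chi\le1$, $\Xi\le\frac{14}{15}\big(0.24-\frac3{63}\big)+\frac2{15}\big(1-\frac{15}{63}\big)<0.29$. *Lemma 5.* $\rho\le\frac3{63}+\frac1{10}<0.148$, so $\Xi>0.852^2\cdot\frac{30}{31}-\frac17\cdot0.174>0.67$. Contradiction.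

## 10. Lines of $\mathbb F_2^5$ by counting

In the remaining case $(2;2,5)$ the machine stalls. We have $N=15$ and $\frac{51}{50}N<16$, so $\gamma=1$; $\eta=\frac14$ and $\sqrt\varepsilon=\sqrt{1/6}\approx0.408$. Lemma 3 reads $2\tau_p-(2-\sqrt\varepsilon)\tau_p^2\le\eta+\sqrt\varepsilon\approx0.658$. But the left side is never more than $1/(2-\sqrt\varepsilon)\approx0.628$, so the inequality always holds and excludes nothing. We argue directly.

**Case V: $(2;2,5)$.** Assume $|Y|\le15$ and that $Y$ contains no star. By Lemma 2, $y_p\le15-8=7$ for every point $p$.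

**Step 1: a local identity.** Its purpose is to bound $F(L)$ by the number of lines of $Y$ meeting $L$. Each point $u$ lies on $15$ lines, which cover every other point once, so $\sum_{L\ni u}F(L)=15f(u)+(0-f(u))=14f(u)$. Sum over the three points of a line $B$; the line $B$ itself is counted three times, every other line meeting $B$ once. Hence
$$\sum_{L\cap B\ne0}F(L)=14F(B)-2F(B)=12F(B),\tag{13}$$
where the sum includes $L=B$. (This is the eigenvalue $12$ of $J-D$ on $V_1$ from Section 5.) Since $F\ne0$ has sum $0$, its maximum is positive; scale so that $\max F=1=F(A)$. Let $Y_L$ be the number of members of $Y$ meeting $L$, including $L$ if $L\in Y$. By (13), $12F(L)\le Y_L$.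

**Step 2: many lines of $Y$ meet $A$.** For $u\in A$ let $a_u=y_u-1\le6$ be the number of lines of $Y\setminus\{A\}$ through $u$; order the three values as $a_1\ge a_2\ge a_3$. Put $\Sigma=a_1+a_2+a_3$, and let $t$ be the number of lines of $Y$ disjoint from $A$. Then $1+\Sigma+t=|Y|\le15$. There are $43$ lines meeting $A$ (with $A$), and at most $15$ lie in $Y$, so some are negative. Thus (13) for $A$ gives $\sum_{L\in Y,\,L\cap A\ne0}F(L)>12$. Let $\sum'$ denote the sum over $L\in Y\setminus\{A\}$ meeting $A$. Then $\sum'F(L)>11$, and since $F\le1$,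
$$12\le\Sigma\le14 .$$

**Step 3: count the lines of $Y$ meeting such an $L$.** Let $\pi_1,\dots,\pi_7$ be the planes through $A$, and let $a_{u,i}$ be the number of lines of $Y\setminus\{A\}$ through $u$ in $\pi_i$. A plane has three lines through $u$, one of which is $A$, so $a_{u,i}\le2$. A line $L\ne A$ meeting $A$ spans exactly one plane with $A$, so $\sum_ia_{u,i}=a_u$. Let $L\subset\pi_i$ be a line of $\sum'$ through $u$. It meets the $1+a_u$ lines of $Y$ through $u$. A line $L'\ne A$ of $Y$ through another point $v\in A$ meets $L$ only if $L'\subset\pi_i$, since then $L'$ is spanned by $v$ and a point of $L$ off $A$. Finally $L$ meets at most $t$ lines of $Y$ disjoint from $A$. So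
$$Y_L\le1+a_u+t+\sum_{v\ne u}a_{v,i} .$$

**Step 4: add up.** By Steps 1 to 3,
$$132<12{\sum}'F(L)\le{\sum}'Y_L\le(1+t)\Sigma+\sum_ua_u^2+2\sum_{u<v}\sum_ia_{u,i}a_{v,i} .$$
Since $a_{u,i}\le2$, $\sum_ia_{u,i}a_{v,i}\le2\min(a_u,a_v)$. So the right side is at most $(1+t)\Sigma+Q$ with
$$Q=a_1^2+a_2^2+a_3^2+4a_2+8a_3 .$$
As $1+t\le15-\Sigma$, we need $Q>132-(15-\Sigma)\Sigma$, that is, $Q>96$, $106$, $118$ for $\Sigma=12,13,14$ respectively.

**Step 5: check all possibilities with $6\ge a_1\ge a_2\ge a_3\ge0$.**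

* $\Sigma=14$: $(6,6,2),(6,5,3),(6,4,4),(5,5,4)$ give $Q=116,114,116,118$.
* $\Sigma=13$: $(6,6,1),(6,5,2),(6,4,3),(5,5,3),(5,4,4)$ give $Q=105,101,101,103,105$.
* $\Sigma=12$: $(6,6,0),(6,5,1),(6,4,2),(6,3,3),(5,5,2),(5,4,3),(4,4,4)$ give $Q=96,90,88,90,90,90,96$.

The required strict inequality fails every time, so Case V is impossible.

The standing assumption is contradictory in all cases. This proves the first half of Theorem B for $k\ge2$, $n\ge2k+1$, $f\ne0$. By the reductions of Section 3, Theorem B, Theorem A and Corollary C are proved. $\blacksquare$
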